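\title{A counterexample to the K\'aszonyi--Tuza conjecture on saturation numbers}

\begin{abstract}
A graph $G$ is $H$-saturated if it contains no copy of $H$ but the addition of any new edge creates one, and $\operatorname{sat}(n,H)$ is the least number of edges of such a graph on $n$ vertices. The K\'aszonyi--Tuza conjecture asserts that $\operatorname{sat}(n,H)/n$ converges for every graph $H$ with at least one edge. We disprove it. For every $m\ge100$ we construct a connected graph $H_m$ such that, with $\alpha=16+\frac{m-1}{2}$, the saturation number equals $\alpha(n-16)+120$ for all large $n\equiv16\pmod m$, with a unique extremal graph, and is at least $(\alpha+\frac1m-o(1))n$ for all other $n$. For every $k$ there are infinitely many $k$-connected counterexamples.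
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple, and a \emph{copy} of $H$ in $G$ is a subgraph of $G$ isomorphic to $H$, not necessarily induced. Let $H$ be a graph with at least one edge. A graph $G$ is \emph{$H$-free} if it contains no copy of $H$, and \emph{$H$-saturated} if it is $H$-free but adding to $G$ any edge of its complement creates a copy of $H$. The $H$-saturated graphs on $n$ vertices are thus the maximal $H$-free graphs on $n$ vertices. The largest number of edges of such a graph is the extremal number $\operatorname{ex}(n,H)$; the smallest is the \emph{saturation number} $\operatorname{sat}(n,H)$. It measures how cheaply one can make every missing edge impossible to add.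

Two cases can be done at once. In a $K_3$-saturated graph any two nonadjacent vertices have a common neighbor, so the graph is connected; the star is $K_3$-saturated; hence $\operatorname{sat}(n,K_3)=n-1$. If $P_3$ is the path on three vertices, a $P_3$-free graph is a matching together with isolated vertices, and it is saturated exactly when at most one vertex is isolated; hence $\operatorname{sat}(n,P_3)=\lfloor n/2\rfloor$. Linear growth is the rule: by a theorem of K\'aszonyi and Tuza, for every $H$ with at least one edge there is a constant $C_H$ with $\operatorname{sat}(n,H)<C_Hn$ for all sufficiently large $n$. The K\'aszonyi--Tuza conjecture, as stated in \cite{hw7}, asks for the next step: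
\begin{quote}
\emph{For every graph $H$ with at least one edge, $\lim_{n\to\infty}\operatorname{sat}(n,H)/n$ exists and is finite.}
\end{quote}

One would guess that this is true. A sparse saturated graph typically repeats a block of bounded size, the residue of $n$ modulo the block size concerns a bounded number of leftover vertices, and one expects to absorb these at bounded cost, as the parity of $n$ is absorbed in $\lfloor n/2\rfloor$. On the other hand, the usual routes to a limit are closed. The ratio $\operatorname{ex}(n,H)/\binom n2$ is nonincreasing because vertex-deleted subgraphs of $H$-free graphs are $H$-free, but saturation survives neither the deletion of a vertex (for $H=K_3$, delete the center of a star) nor disjoint union (take two stars). We show that the guess is wrong: there are graphs $H$ for which the leftover vertices cannot be absorbed.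

We write $A\cup B$ for the disjoint union of two graphs, $tK_m$ for $t$ disjoint copies of $K_m$, $\overline{K_k}$ for the graph with $k$ vertices and no edge, and $A\vee B$ for the \emph{join}, obtained from $A\cup B$ by adding all edges between $A$ and $B$. The number of edges of $G$ is $e(G)$.

\begin{theorem}\label{thm:main}
Let $m\ge100$, let $\alpha=16+\frac{m-1}2$, and let $H=H_m$ be the connected graph constructed in Section~\ref{sec:graph}.
\begin{itemize}
\item[(a)] If $n=16+tm$ with $t\ge5$, then $K_{16}\vee tK_m$ is $H$-saturated. It has $\alpha(n-16)+120$ edges.
\item[(b)] For every $\varepsilon\in(0,1)$ there is $n_0$ such that every $H$-saturated graph $G$ on $n\ge n_0$ vertices with $e(G)\le(\alpha+\frac1m-\varepsilon)n$ is isomorphic to $K_{16}\vee tK_m$ for some $t$. In particular $n\equiv16\pmod m$.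
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
For all large $n\equiv16\pmod m$ we have $\operatorname{sat}(n,H_m)=\alpha(n-16)+120$, with a unique extremal graph. Along the integers $n\not\equiv16\pmod m$ the lower limit of $\operatorname{sat}(n,H_m)/n$ is at least $\alpha+\frac1m$. Hence
\[
\liminf_{n\to\infty}\frac{\operatorname{sat}(n,H_m)}n=\alpha<\alpha+\frac1m\le\limsup_{n\to\infty}\frac{\operatorname{sat}(n,H_m)}n ,
\]
and the K\'aszonyi--Tuza conjecture is false.
\end{corollary}

\begin{proof}
Let $n=16+tm$ be large. Since $120\le16\alpha$, we have $\alpha(n-16)+120\le\alpha n$, so part (b) with $\varepsilon=\frac1m$ shows that every $H_m$-saturated graph with at most $\alpha(n-16)+120$ edges is isomorphic to $K_{16}\vee tK_m$; by part (a) this graph is saturated and has exactly that many edges. Along this residue class the ratio therefore tends to $\alpha$. If $n\not\equiv16\pmod m$ and $n\ge n_0(\varepsilon)$, part (b) gives $\operatorname{sat}(n,H_m)>(\alpha+\frac1m-\varepsilon)n$, and $\varepsilon$ is arbitrary.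
\end{proof}

A graph is \emph{$k$-connected} if it has more than $k$ vertices and remains connected after the deletion of any set of fewer than $k$ vertices. High connectivity of $H$ does not rescue the conjecture.

\begin{theorem}\label{thm:conn}
For $m\ge100$ and $s\ge0$ the graph $H_{m,s}=K_s\vee H_m$ is $(s+1)$-connected, and Theorem~\ref{thm:main} holds for $H_{m,s}$ with $16$ replaced by $c=16+s$, with $\alpha$ replaced by $\alpha_s=s+16+\frac{m-1}2$, and with $120$ replaced by $\binom c2$. Consequently, for every $k$ there are infinitely many $k$-connected graphs $H$ for which $\operatorname{sat}(n,H)/n$ does not converge.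
\end{theorem}

Section~\ref{sec:idea} shows the mechanism on a family of four small graphs and isolates four properties of a single graph $H$ that imply (a) and (b). Section~\ref{sec:graph} constructs $H_m$ and verifies the properties, Section~\ref{sec:proof} proves that they force the structure in (b), and Section~\ref{sec:cone} shows that they survive the addition of a universal vertex, which completes both theorems.

\medskip\noindent\emph{Notation.} An \emph{$m$-clique} is a set of $m$ pairwise adjacent vertices. We write $N(a)$ for the set of neighbors of $a$, $\deg a=|N(a)|$, and $\operatorname{codeg}(a,b)=|N(a)\cap N(b)|$, with a subscript when the graph is not clear. The graph $G-S$ is obtained by deleting the vertices of $S$, the graph $G[L]$ is the subgraph induced on $L$, and $G+zz'$ is $G$ with the edge $zz'$ added. A vertex is \emph{complete to} a set if it is adjacent to all its elements. We write $A\setminus a$ for $A\setminus\{a\}$.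

\section{Forcing a congruence}\label{sec:idea}

\subsection{Two cliques that touch}

We want $tK_m$, or a close relative of it, to be the only cheap saturated graph. Let $B_0$ consist of two disjoint $m$-cliques and one edge between them, the \emph{bridge}. The graph $tK_m$ is $B_0$-saturated and has $\frac{m-1}2n$ edges. But so is $K_{m+j}\cup(t-1)K_m$ for $0\le j<m$: no component has $2m$ vertices, and every vertex lies in an $m$-clique of its own component, so any new edge is the bridge of a copy of $B_0$. The leftover vertices are absorbed because $m$-cliques are allowed to overlap. To prevent this, let $B_i$, for $1\le i\le m-1$, be the union of two $m$-cliques that share exactly $i$ vertices, and forbid the whole family $\mathcal B_m=\{B_0,\dots,B_{m-1}\}$. A graph is \emph{$\mathcal B_m$-saturated} if it contains no member of $\mathcal B_m$ and adding any edge creates a copy of some member.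

\begin{example}[$m=4$, bounded degree]\label{ex:four}
The graph $tK_4$ is $\mathcal B_4$-saturated and has $\frac32n$ edges. Conversely, let $G$ be $\mathcal B_4$-saturated with maximum degree at most $D$ and with $n>D^2+1$ vertices; we claim that $G\cong tK_4$, so that $4\mid n$. Let $z$ be any vertex. At most $1+D+D(D-1)=D^2+1$ vertices are within distance $2$ of $z$, so some $z'$ is at distance at least $3$. The graph $G+zz'$ contains some $B_i$ through the new edge. That edge lies in no triangle, whereas every edge of a $B_i$ other than the bridge of $B_0$ lies in a $4$-clique. So $zz'$ is the bridge, and $z$ lies in a $4$-clique of $G$. Thus every vertex lies in a $4$-clique. If a $4$-clique $K$ had a neighbor $v\notin K$, then $v$ would lie in a $4$-clique $K'\ne K$, and $G[K\cup K']$ would contain $B_i$ with $i=|K\cap K'|$. Hence every $4$-clique is a component.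
\end{example}

Vertices of large degree destroy this argument, because they make all distances small.

\begin{example}[large degrees]\label{ex:hubs}
For every $n\ge6$ the graph $K_2\vee(K_2\cup\overline{K_{n-4}})$ is $\mathcal B_4$-saturated. It has only one $4$-clique; an edge between two vertices of $\overline{K_{n-4}}$ creates a second $4$-clique sharing two vertices with the first, and an edge from $\overline{K_{n-4}}$ to the inner $K_2$ creates one sharing three. No congruence is forced, but the graph has $2n-2$ edges rather than $\frac32n$. For $m=3$ the same device costs nothing: $K_1\vee(K_2\cup\overline{K_{n-3}})$ is $\mathcal B_3$-saturated for every $n\ge5$, since it has one triangle and each new edge creates a second triangle meeting it, and it has $n$ edges, as many as $tK_3$.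
\end{example}

The two examples suggest how to count. An edge between two vertices of small degree is shared, half to each end, while an edge from a vertex of small degree to one of the few vertices of large degree is paid in full by the former. Suppose that $z,z'$ have small degree and that all their common neighbors have large degree. If the new edge $zz'$ plays the role of an edge $ab$ of the forbidden graph, then $z$ has at least $\deg a-1$ neighbors, of which at least $\operatorname{codeg}(a,b)$ have large degree, so $z$ pays at least $\frac12(\deg a-1+\operatorname{codeg}(a,b))$. This leads us to define the \emph{weight} of an edge $ab$ of a graph $H$ as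
\[
w(ab)=\tfrac12\bigl(\max\{\deg_Ha,\deg_Hb\}-1+\operatorname{codeg}_H(a,b)\bigr).
\]
The bridge of $B_0$ has weight $\frac{m-1}2$, and an edge inside an $m$-clique has weight at least $m-2$, with equality when its ends have no neighbors outside the clique. We have $m-2>\frac{m-1}2$ exactly when $m\ge4$; this is the difference between the two cases of Example~\ref{ex:hubs}.

\subsection{One graph in place of a family}

It remains to make a single graph do the work of $\mathcal B_m$. The tool is the following observation.

\begin{lemma}\label{lem:join}
The graph $K_c\vee F$ contains a copy of $H$ if and only if $F$ contains a copy of $H-S$ for some $S\subseteq V(H)$ with $|S|\le c$.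
\end{lemma}

\begin{proof}
Given a copy of $H$, let $S$ be the set of vertices placed in $K_c$. Conversely, given a copy of $H-S$ in $F$, place $S$ injectively in $K_c$; the vertices of $K_c$ are adjacent to all other vertices, so the edges meeting $S$ are present.
\end{proof}

In the presence of $c$ universal vertices, then, $H$ acts as the family of all graphs $H-S$ with $|S|\le c$. We need this family to behave like $\mathcal B_m$: no member may fit into $tK_m$, and each $B_i$, together with a few spare cliques, must contain a member. We also need the $c$ universal vertices to appear in every cheap saturated graph; for this, $H$ will have a unique lightest edge, whose ends look like two vertices in different cliques of $K_c\vee tK_m$.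

\begin{definition}\label{def:rigid}
Let $c\ge1$ and $m\ge2$ be integers and put $\alpha=c+\frac{m-1}2$. A graph $H$ without isolated vertices is \emph{$(c,m)$-rigid} if it has the following properties.
\begin{itemize}
\item[(R1)] There are an edge $xy$ and pairwise disjoint cliques $U$, $M_x\ni x$, $M_y\ni y$ of sizes $c,m,m$ such that $N(x)=U\cup(M_x\setminus x)\cup\{y\}$ and $N(y)=U\cup(M_y\setminus y)\cup\{x\}$.
\item[(R2)] Every edge $ab\ne xy$ satisfies $\operatorname{codeg}(a,b)\ge c+1$ and $w(ab)\ge\alpha+\frac12$.
\item[(R3)] For every $S\subseteq V(H)$ with $|S|\le c$, the graph $H-S$ has a component with more than $m$ vertices.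
\item[(R4)] $H$ is a subgraph of $K_c\vee(B_0\cup3K_m)$, and of $K_c\vee(B_i\cup4K_m)$ for every $1\le i\le m-1$.
\end{itemize}
\end{definition}

By (R1), $\deg x=\deg y=c+m$ and the common neighborhood of $x$ and $y$ is exactly $U$. Hence $w(xy)=\frac12(2c+m-1)=\alpha$, which is also the number of edges per vertex of $K_c\vee tK_m$ in the limit.

\begin{proposition}\label{prop:criterion}
Let $H$ be $(c,m)$-rigid and $\alpha=c+\frac{m-1}2$.
\begin{itemize}
\item[(a)] If $n=c+tm$ with $t\ge5$, then $K_c\vee tK_m$ is $H$-saturated and has $\alpha(n-c)+\binom c2$ edges.
\item[(b)] For every $\varepsilon\in(0,1)$ there is $n_0$ such that every $H$-saturated graph $G$ on $n\ge n_0$ vertices with $e(G)\le(\alpha+\frac1m-\varepsilon)n$ is isomorphic to $K_c\vee tK_m$ for some $t$.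
\end{itemize}
\end{proposition}

\begin{proof}[Proof of part (a)]
A subgraph of $tK_m$ has no component with more than $m$ vertices, so (R3) and Lemma~\ref{lem:join} show that $K_c\vee tK_m$ is $H$-free. A missing edge joins two different cliques of $tK_m$; adding it produces $K_c\vee(B_0\cup(t-2)K_m)$, which contains $H$ by (R4) because $t-2\ge3$. The number of edges is $\binom c2+ctm+t\binom m2=\binom c2+\alpha tm$.
\end{proof}

Property (R3) is used only here, and it cannot be dropped: if it fails for a set $S$, then $H-S$ fits into $tK_m$ for $t\ge|V(H)|$, and $K_c\vee tK_m$ contains $H$. Part (b) is proved in Section~\ref{sec:proof}.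

\section{The graph $H_m$}\label{sec:graph}

By Lemma~\ref{lem:join}, property (R4) asks for sets $S$ of size at most $c$ such that $H-S$ consists of small pieces and one large piece contained in $B_i$. Three sets suffice for all $m$ values of $i$. Deleting $U$ will leave $B_0$. For a small overlap $i$, the graph $B_i$ contains an $m$-clique with a smaller clique attached at one vertex; for a large overlap, it contains an $m$-clique and a further vertex with many neighbors in it. To hide these two pieces in $H$, split $U$ into halves $Z_1$ and $Z_2$ and let $Z_l$ be part of the $m$-clique of the $l$-th piece. When $U$ is deleted, both pieces fall apart into small parts. When $Z_l$ is kept, the $l$-th piece is intact, and the deletions saved are spent on the sets $X\subseteq M_x$ and $Y\subseteq M_y$ through which $U$ is attached to $B_0$; this breaks the bridge and separates $Z_l$ from $M_x$ and $M_y$.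

Fix $m\ge100$ and put $c=16$, $\alpha=16+\frac{m-1}2$ and $r=\lceil m/2\rceil+17$. Then
\begin{equation}\label{eq:r}
2\alpha+1=m+32,\qquad 2(r-1)\ge m+32,\qquad r\le m-33,
\end{equation}
where the last inequality says $\lfloor m/2\rfloor\ge50$. The vertex set of $H_m$ is the disjoint union of
\begin{itemize}
\item a clique $U=Z_1\cup Z_2$ with $|Z_1|=|Z_2|=8$, and a distinguished vertex $u_0\in Z_1$;
\item $m$-cliques $M_x$ and $M_y$ with distinguished $4$-subsets $X\subseteq M_x$, $Y\subseteq M_y$ and distinguished vertices $x\in X$, $y\in Y$;
\item cliques $A_1,A_2$ of size $m-8$, with a distinguished subset $N_0\subseteq A_2$ of size $34$;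
\item a clique $R$ of size $r$ and a single vertex $v_0$.
\end{itemize}
Besides the edges inside these cliques, $H_m$ has the edge $xy$ and all edges between $U$ and $X\cup Y$, between $Z_1$ and $A_1$, between $Z_2$ and $A_2$, between $u_0$ and $R$, and between $v_0$ and $N_0$; see Figure~\ref{fig:H}. Thus $Q_1=Z_1\cup A_1$ and $Q_2=Z_2\cup A_2$ are $m$-cliques, $R\cup\{u_0\}$ is an $(r+1)$-clique, and $H_m$ has $4m+r+1$ vertices.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\begin{scope}[every node/.style={draw,rounded corners,align=center,font=\small,minimum width=1.6cm}]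
\node (MX) at (-4.6,2) {$M_x\setminus X$\\ $m-4$};
\node (X) at (-1.6,2) {$X\ni x$\\ $4$};
\node (Y) at (1.6,2) {$Y\ni y$\\ $4$};
\node (MY) at (4.6,2) {$M_y\setminus Y$\\ $m-4$};
\node (A1) at (-4.6,0) {$A_1$\\ $m-8$};
\node (Z1) at (-1.6,0) {$Z_1\ni u_0$\\ $8$};
\node (Z2) at (1.6,0) {$Z_2$\\ $8$};
\node (A2) at (4.6,0) {$A_2\supseteq N_0$\\ $m-8$};
\node (R) at (-1.6,-2) {$R$\\ $r$};
\node (V) at (4.6,-2) {$v_0$\\ $1$};
\end{scope}
\draw[very thick] (MX)--(X) (Y)--(MY) (A1)--(Z1) (Z1)--(Z2) (Z2)--(A2)
  (X)--(Z1) (X)--(Z2) (Y)--(Z1) (Y)--(Z2);
\draw[dashed] (X)-- node[above,font=\small]{$xy$ only} (Y);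
\draw[dashed] (Z1)-- node[right,font=\small]{from $u_0$ only} (R);
\draw[dashed] (A2)-- node[left,font=\small]{from $N_0$ only} (V);
\end{tikzpicture}
\caption{The graph $H_m$. Each box is a clique of the size shown in its second line. A solid line means that all edges between the two boxes are present. The dashed lines stand for the single edge $xy$, the edges from the vertex $u_0$ to all of $R$, and the edges from $v_0$ to the $34$ vertices of $N_0$. Here $r=\lceil m/2\rceil+17$.}\label{fig:H}
\end{figure}

\begin{lemma}\label{lem:Hm}
For $m\ge100$ the graph $H_m$ is connected and $(16,m)$-rigid.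
\end{lemma}

\begin{proof}
Write $H=H_m$. Each of the cliques $M_x,M_y,A_1,A_2,R$ has a neighbor in the clique $U$, and $v_0$ has a neighbor in $A_2$, so $H$ is connected. Property (R1) holds by construction.

\medskip\noindent\emph{Property (R2).} By \eqref{eq:r} we must show that each edge $ab\ne xy$ has $\operatorname{codeg}(a,b)\ge17$ and an end $p$ with $\deg p-1+\operatorname{codeg}(a,b)\ge m+32$. Edges inside $Z_l$, inside $A_l$, and between $Z_l$ and $A_l$ lie in $Q_l$, so the following five types cover all edges other than $xy$.
\begin{itemize}
\item \emph{An edge inside one of the $m$-cliques $M_x,M_y,Q_1,Q_2$.} The other $m-2\ge98$ vertices of the clique are common neighbors, and the sum is at least $2(m-2)\ge m+32$.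
\item \emph{An edge $ua$ with $u\in U$ and $a\in X$; the case $a\in Y$ is symmetric.} The $15+3=18$ vertices of $(U\setminus u)\cup(X\setminus a)$ are common neighbors. Apart from $u$, the vertex $a$ has the $m+14$ neighbors in $(M_x\setminus a)\cup(U\setminus u)$. The sum is at least $m+32$.
\item \emph{An edge $uu'$ with $u\in Z_1$ and $u'\in Z_2$.} The $14+8=22$ vertices of $(U\setminus\{u,u'\})\cup X\cup Y$ are common neighbors. Apart from $u'$, the vertex $u$ is adjacent to these and to $A_1$, that is, to $m+14$ vertices. The sum is at least $m+36$.
\item \emph{An edge inside $R\cup\{u_0\}$.} There are at least $r-1\ge66$ common neighbors, and the sum is at least $2(r-1)\ge m+32$ by \eqref{eq:r}.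
\item \emph{An edge $v_0g$ with $g\in N_0$.} The $33$ vertices of $N_0\setminus g$ are common neighbors. Apart from $v_0$, the vertex $g$ has the $m-1$ neighbors in $Q_2\setminus g$. The sum is $m+32$.
\end{itemize}

\noindent\emph{Property (R3).} Let $|S|\le16$, put $J=U\setminus S$ and $j=|J|$. Since $S$ contains $16-j$ vertices of $U$, it contains at most $j$ vertices outside $U$: every surviving vertex of $U$ pays for one deletion elsewhere. We find a connected set of more than $m$ vertices in $H-S$. If $j=0$, then $S=U$ and $M_x\cup M_y$ is connected through $xy$, with $2m$ vertices. Let $j\ge1$; then $J$ is a nonempty clique complete to the surviving vertices of $X\cup Y$.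
\begin{itemize}
\item \emph{Neither $X$ nor $Y$ is contained in $S$.} Then $J\cup((M_x\cup M_y)\setminus S)$ is connected and has at least $j+2m-j=2m$ vertices.
\item \emph{Exactly one of them is contained in $S$, by symmetry $Y$.} Choose $l$ with $J\cap Z_l\ne\emptyset$. Then $J\cup(M_x\setminus S)\cup(A_l\setminus S)$ is connected. At most $j-4$ vertices of $M_x\cup A_l$ lie in $S$, so this set has at least $j+m+(m-8)-(j-4)=2m-4$ vertices.
\item \emph{$X\cup Y\subseteq S$ and $J$ meets both $Z_1$ and $Z_2$.} Then $J\cup((A_1\cup A_2)\setminus S)$ is connected. At most $j-8$ vertices of $A_1\cup A_2$ lie in $S$, so this set has at least $j+2(m-8)-(j-8)=2m-8$ vertices.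
\item \emph{$X\cup Y\subseteq S$ and $J\subseteq Z_l$ for some $l$.} The first condition gives $j\ge8$, so $J=Z_l$ and $S=(U\setminus Z_l)\cup X\cup Y$. For $l=1$ the set $Q_1\cup R$ survives and is connected, with $m+r$ vertices; for $l=2$ the set $Q_2\cup\{v_0\}$ survives and is connected, with $m+1$ vertices.
\end{itemize}

\noindent\emph{Property (R4).} We apply Lemma~\ref{lem:join} to the sets $U$, $S_1=Z_2\cup X\cup Y$ and $S_2=Z_1\cup X\cup Y$, each of size $16$. Let $K,K'$ be the two $m$-cliques of $B_i$. A component with at most $m$ vertices can be placed in a spare copy of $K_m$.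
\begin{itemize}
\item \emph{$i=0$.} The components of $H-U$ have vertex sets $M_x\cup M_y$, $A_1$, $R$ and $A_2\cup\{v_0\}$. The first is a copy of $B_0$ with bridge $xy$; the other three have $m-8$, $r$ and $m-7$ vertices.
\item \emph{$1\le i\le33$.} The components of $H-S_1$ have vertex sets $Q_1\cup R$, $M_x\setminus X$, $M_y\setminus Y$ and $A_2\cup\{v_0\}$. Every edge of the first lies in $Q_1$ or in $R\cup\{u_0\}$. Map $Q_1$ onto $K$ with $u_0$ in $K\cap K'$, and map $R$ into $K'\setminus K$, which has $m-i\ge m-33\ge r$ vertices by \eqref{eq:r}. The other three components have at most $m$ vertices.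
\item \emph{$34\le i\le m-1$.} The components of $H-S_2$ have vertex sets $Q_2\cup\{v_0\}$, $M_x\setminus X$, $M_y\setminus Y$, $A_1$ and $R$. Every edge of the first lies in $Q_2$ or joins $v_0$ to $N_0$. Map $Q_2$ onto $K$ with $N_0$ in $K\cap K'$, and map $v_0$ to a vertex of $K'\setminus K$. The other four components have at most $m$ vertices.\qedhere
\end{itemize}
\end{proof}

\begin{remark}[where the constants come from]
Keep the shape of Figure~\ref{fig:H}, with $|X|=|Y|=q$ and $|Q_1|=|Q_2|=m$. For $S_1$ and $S_2$ to have the same size $c$ as $U$ we need $|Z_1|=|Z_2|=2q$, so $c=4q$. For $u\in U\setminus u_0$ and $a\in X\setminus x$ both ends of $ua$ have degree $c+m-1$ and the codegree is $c+q-2$, so $2w(ua)=2c+m+q-4$, and (R2) requires $q\ge4$. With $q=4$ and $c=16$, the edges at $v_0$ require $(m-1)+(|N_0|-1)\ge m+32$, that is $|N_0|\ge34$, and the edges inside $R$ require $2(r-1)\ge m+32$. The piece $Q_2\cup\{v_0\}$ then handles overlaps $i\ge34$, so $Q_1\cup R$ must handle $i\le33$; this is the condition $r\le m-33$, which is compatible with the lower bound on $r$ exactly when $m\ge100$.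
\end{remark}

\section{Sparse saturated graphs}\label{sec:proof}

We prove Proposition~\ref{prop:criterion}(b), following the pattern of Example~\ref{ex:four}: add an edge between two distant vertices, identify its role in the resulting copy of $H$, conclude that every vertex lies in an $m$-clique, and show that the cliques cannot touch. What is new is the presence of vertices of large degree, which are controlled by counting edges.

\subsection{Hubs, charges and witnesses}

Let $H$ be $(c,m)$-rigid and $\varepsilon\in(0,1)$. Put
\[
D=\lceil4(\alpha+1)^2/\varepsilon\rceil,\qquad \beta=D^2+1,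
\]
and let $n_0$ be an integer larger than $2(\alpha+1)(2m+5)\beta/\varepsilon$. Let $G$ be $H$-saturated on $n\ge n_0$ vertices with $e(G)\le(\alpha+\frac1m-\varepsilon)n$.

A \emph{hub} is a vertex of degree greater than $D$. Let $P$ be the set of hubs and $L=V(G)\setminus P$. From $D|P|\le2e(G)\le2(\alpha+1)n$ and from the choice of $n_0$ we get
\begin{equation}\label{eq:small}
(\alpha+1)|P|\le\tfrac\varepsilon2n,\qquad(\alpha+1)(2m+5)\beta<\tfrac\varepsilon2n .
\end{equation}
Two vertices of $L$ are \emph{far} if their distance in $G[L]$ is at least $3$, possibly infinite; equivalently, they are distinct and nonadjacent and all their common neighbors in $G$ are hubs. As $G[L]$ has maximum degree at most $D$, at most $1+D+D(D-1)=\beta$ vertices of $L$ are not far from a given one.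

For $z\in L$ let $d_P(z)$ and $d_L(z)$ be the numbers of neighbors of $z$ in $P$ and in $L$, and define the \emph{charge}
\[
\kappa(z)=d_P(z)+\tfrac12d_L(z)=\tfrac12\bigl(\deg_Gz+d_P(z)\bigr).
\]
The sum of $\kappa(z)$ over $L$ is the number of edges that meet $L$, so it is at most $e(G)$. The bound on $e(G)$ enters the proof only through the next lemma: the average charge on almost all of $L$ is below $\alpha+\frac1m$.

\begin{lemma}\label{lem:budget}
If $W\subseteq L$ and $|L\setminus W|\le(2m+5)\beta$, then $\sum_{z\in W}\kappa(z)<(\alpha+\frac1m)|W|$.
\end{lemma}

\begin{proof}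
Otherwise \eqref{eq:small} gives
\[
e(G)\ge\sum_{z\in W}\kappa(z)\ge(\alpha+\tfrac1m)\bigl(n-|P|-(2m+5)\beta\bigr)>(\alpha+\tfrac1m)n-\tfrac\varepsilon2n-\tfrac\varepsilon2n,
\]
contrary to the assumption on $G$.
\end{proof}

Let $z,z'$ be distinct nonadjacent vertices of $G$. Since $G$ is $H$-saturated, $G+zz'$ contains a copy of $H$, and this copy uses the new edge because $G$ is $H$-free. So there are an edge $ab$ of $H$ and an injection $\varphi\colon V(H)\to V(G)$ with $\varphi(a)=z$ and $\varphi(b)=z'$ that maps every edge other than $ab$ to an edge of $G$. We call $(\varphi,a,b)$ a \emph{witness} for $(z,z')$. It maps $N_H(a)\setminus b$ into $N_G(z)$, it maps $N_H(b)\setminus a$ into $N_G(z')$, and it maps common neighbors of $a,b$ to common neighbors of $z,z'$. The witness is \emph{light} if $\{a,b\}=\{x,y\}$. In that case $M_a$ and $M_b$ denote the cliques of (R1) that contain $a$ and $b$; none of $U,M_a,M_b$ contains both $a$ and $b$, so $\varphi(U),\varphi(M_a),\varphi(M_b)$ are pairwise disjoint cliques of $G$, and $z,z'$ are complete to $\varphi(U)$.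

\begin{lemma}\label{lem:far}
Let $z,z'\in L$ be far and let $(\varphi,a,b)$ be a witness for $(z,z')$.
\begin{itemize}
\item[(i)] If the witness is not light, then $\max\{\kappa(z),\kappa(z')\}\ge\alpha+\frac12$.
\item[(ii)] If the witness is light, then $\kappa(z),\kappa(z')\ge\alpha$. If moreover $\kappa(z)=\alpha$, then $N_G(z)\cap P=\varphi(U)$ and $N_G(z)\cap L=\varphi(M_a\setminus a)$. The same holds for $z'$ with $M_b\setminus b$.
\end{itemize}
\end{lemma}

\begin{proof}
The common neighbors of $a,b$ are mapped to common neighbors of $z,z'$, which are hubs. Hence $d_P(z)\ge\operatorname{codeg}_H(a,b)$, and $\deg_Gz\ge\deg_Ha-1$; the same holds for $z'$ and $b$. The second formula for $\kappa$ gives $\max\{\kappa(z),\kappa(z')\}\ge w(ab)$, and (i) follows from (R2). If the witness is light, the two bounds read $d_P(z)\ge c$ and $\deg_Gz\ge c+m-1$, so $\kappa(z)\ge\alpha$. If $\kappa(z)=\alpha$, both bounds are equalities. The second gives $N_G(z)=\varphi(U)\cup\varphi(M_a\setminus a)$, and since $\varphi(U)$ consists of $c$ hubs, the first shows that no other neighbor of $z$ is a hub.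
\end{proof}

\subsection{Finding the clique $K_c$}

Since $2\kappa(z)$ and $2\alpha$ are integers, $L$ is partitioned into the sets $L_<$, $L_=$, $L_>$ of vertices with $\kappa<\alpha$, $\kappa=\alpha$, $\kappa\ge\alpha+\frac12$. By Lemma~\ref{lem:far} no two vertices of $L_<$ are far, so $|L_<|\le\beta$. Vertices of $L_>$ have charge at least $\alpha+\frac1m$ because $m\ge2$, so the conclusion of Lemma~\ref{lem:budget} fails for $W=L_>$. Therefore $|L_<|+|L_=|>(2m+5)\beta$ and $|L_=|>(2m+4)\beta$.

Vertices of charge exactly $\alpha$ are the useful ones, because Lemma~\ref{lem:far}(ii) determines their neighborhoods. Comparing them with one fixed vertex shows that they all see the same hubs. Fix $z_0\in L_=$, let $L^*$ be the set of vertices of $L_=$ that are far from $z_0$, and let $U^*=N_G(z_0)\cap P$. Then $|L_=\setminus L^*|\le\beta$ and $|L^*|>(2m+3)\beta$, and so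
\begin{equation}\label{eq:room}
\text{for any at most $2m+3$ vertices of $L$, some vertex of $L^*$ is far from all of them.}
\end{equation}

\begin{lemma}\label{lem:typical}
The set $U^*\subseteq P$ is a $c$-clique. Every $z\in L^*$ lies in an $m$-clique $K_z\subseteq L$ with $N_G(z)=U^*\cup(K_z\setminus z)$.
\end{lemma}

\begin{proof}
Let $z\in L^*$ and let $(\varphi,a,b)$ be a witness for $(z,z_0)$. Both charges equal $\alpha$, so the witness is light by Lemma~\ref{lem:far}(i). Part (ii) applied to $z_0$ gives $U^*=\varphi(U)$, a $c$-clique; applied to $z$ it gives the claim with $K_z=\varphi(M_a)$.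
\end{proof}

\subsection{Every other vertex is settled}

Let $G'=G-U^*$. Call a vertex of $G'$ \emph{settled} if it is complete to $U^*$ and lies in an $m$-clique of $G'$. We must show that all vertices of $G'$ are settled, including those of large charge and the hubs outside $U^*$, about which Lemma~\ref{lem:far} says nothing. The vertices of $L^*$ serve as probes: their neighborhoods are known, so the role of a new edge at such a vertex can be read off from codegrees alone. This is where the first condition in (R2) is used.

\begin{lemma}\label{lem:probe}
Let $v\in V(G')$ and $z\in L^*$. If $v\notin K_z$ and $v$ has no neighbor in $K_z$, then $v$ is settled.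
\end{lemma}

\begin{proof}
The vertices $z$ and $v$ are distinct and nonadjacent because $z\in K_z$. Let $(\varphi,a,b)$ be a witness for $(z,v)$. By Lemma~\ref{lem:typical} every common neighbor of $z$ and $v$ lies in $U^*$, so $\operatorname{codeg}_H(a,b)\le c$, and the witness is light by (R2). The $c$ vertices of $\varphi(U)$ are common neighbors of $z$ and $v$, so $\varphi(U)=U^*$. Thus $v$ is complete to $U^*$, and $\varphi(M_b)$ is an $m$-clique of $G$ that contains $v$ and is disjoint from $U^*$.
\end{proof}

\begin{lemma}\label{lem:settled}
Every vertex of $G'$ is settled.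
\end{lemma}

\begin{proof}
Let first $v\in L$. By \eqref{eq:room} some $z\in L^*$ is far from $v$. Every vertex of $K_z\subseteq L$ is within distance $1$ of $z$ in $G[L]$, so $v$ is neither in $K_z$ nor adjacent to a vertex of $K_z$, and Lemma~\ref{lem:probe} applies.

Now suppose that a hub $p\notin U^*$ is not settled. A hub can evade all probes by having a neighbor in every clique $K_z$. This costs about one extra edge for every $m$ vertices, which is the amount that Lemma~\ref{lem:budget} forbids and the source of the gap $\frac1m$. The only point that needs care is that one neighbor of $p$ may serve many cliques $K_z$; it then has large degree in $G[L]$ and pays for that.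

For $z\in L^*$ we have $p\notin K_z\subseteq L$, so by Lemma~\ref{lem:probe} the hub $p$ has a neighbor $\gamma(z)\in K_z$. The hubs adjacent to $z$ are those of $U^*$, so $\gamma(z)\ne z$, and $\gamma(z)$ is a neighbor of $z$ in $G[L]$. Let $\Gamma=\gamma(L^*)$ and $g\in\Gamma$. Then $|\gamma^{-1}(g)|\le d_L(g)$. Since $g\in L$ is settled, it is adjacent to the $c+1$ hubs of $U^*\cup\{p\}$. Since $g$ lies in some $K_z\subseteq L$, we can write $d_L(g)=m-1+j$ with $j\ge0$. Using $m\ge2$,
\[
\kappa(g)-\alpha\ \ge\ 1+\frac j2\ \ge\ 1+\frac jm\ =\ \frac{d_L(g)+1}m\ \ge\ \frac{|\gamma^{-1}(g)|+1}m .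
\]
In particular $\Gamma\subseteq L_>$. Let $W=L^*\cup L_>$, a disjoint union. Vertices of $L^*$ have $\kappa-\alpha=0$ and vertices of $L_>\setminus\Gamma$ have $\kappa-\alpha\ge\frac12\ge\frac1m$, so
\[
\sum_{z\in W}(\kappa(z)-\alpha)\ \ge\ \sum_{g\in\Gamma}\frac{|\gamma^{-1}(g)|+1}m+\frac{|L_>\setminus\Gamma|}m\ =\ \frac{|L^*|+|\Gamma|+|L_>\setminus\Gamma|}m\ =\ \frac{|W|}m .
\]
But $|L\setminus W|=|L_<|+|L_=\setminus L^*|\le2\beta$, and this contradicts Lemma~\ref{lem:budget}.
\end{proof}

\subsection{The cliques do not touch}

\begin{proof}[End of the proof of Proposition~\ref{prop:criterion}(b)]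
By Lemmas~\ref{lem:typical} and~\ref{lem:settled}, $G\cong K_c\vee G'$ and every vertex of $G'$ lies in an $m$-clique of $G'$. We show that every $m$-clique $K$ of $G'$ is a component of $G'$; then $G'\cong tK_m$ for some $t$.

Suppose that $v\in V(G')\setminus K$ has a neighbor in $K$, and let $K'$ be an $m$-clique of $G'$ containing $v$. Put $i=|K\cap K'|\le m-1$. Then $G'[K\cup K']$ contains $B_i$; for $i=0$ the edge from $v$ to $K$ is the bridge. To apply (R4) we need spare cliques. Using \eqref{eq:room}, choose $z_1,\dots,z_4\in L^*$ successively, each far from all vertices of $(K\cup K')\cap L$ and from the earlier $z_j$; these are at most $2m+3$ vertices. Each $K_{z_j}$ lies in $L$, hence in $G'$, and within distance $1$ of $z_j$ in $G[L]$. So the four cliques $K_{z_j}$ are pairwise disjoint and disjoint from $K\cup K'$. Therefore $G$ contains $K_c\vee(B_i\cup4K_m)$, and by (R4) it contains $H$, a contradiction.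
\end{proof}

\section{Universal vertices and the proofs of the theorems}\label{sec:cone}

Adding a universal vertex to $H$ corresponds to adding a universal vertex to the extremal graph.

\begin{lemma}\label{lem:cone}
If $H$ is $(c,m)$-rigid, then $K_1\vee H$ is $(c+1,m)$-rigid.
\end{lemma}

\begin{proof}
Let $\sigma$ be the new vertex and $H^+=K_1\vee H$; it has no isolated vertex. The parameter $\alpha$ becomes $\alpha+1$. Property (R1) holds with $U\cup\{\sigma\}$ in place of $U$, and it shows that $|V(H)|\ge c+2m$.

For (R2), an edge of $H$ gains $1$ in codegree and $1$ in the degree of each end, so its weight increases by $1$, as required. For the edges at $\sigma$, note first that $H$ has minimum degree at least $c+2$: the vertices $x,y$ have degree $c+m$, and any other vertex lies on an edge different from $xy$, so it is adjacent to the other end and to at least $c+1$ common neighbors. It is here that the absence of isolated vertices is used. For $z\in V(H)$ we get $\operatorname{codeg}_{H^+}(\sigma,z)=\deg_Hz\ge c+2$ and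
\[
w(\sigma z)\ge\tfrac12\bigl(|V(H)|-1+c+2\bigr)\ge c+m+\tfrac12\ge c+1+\tfrac m2=(\alpha+1)+\tfrac12 .
\]

For (R3), let $|S|\le c+1$. If $\sigma\in S$, then $H^+-S=H-(S\setminus\sigma)$ with $|S\setminus\sigma|\le c$, and (R3) for $H$ applies. If $\sigma\notin S$, then $H^+-S$ is connected and has at least $|V(H)|-c\ge2m$ vertices. For (R4), if $H$ is a subgraph of $K_c\vee F$, then $H^+$ is a subgraph of $K_1\vee K_c\vee F=K_{c+1}\vee F$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:conn}]
By Lemma~\ref{lem:Hm}, $H_m$ is connected and $(16,m)$-rigid, so Proposition~\ref{prop:criterion} with $c=16$ is Theorem~\ref{thm:main}. Since $K_s\vee H_m=K_1\vee(K_{s-1}\vee H_m)$ for $s\ge1$, Lemma~\ref{lem:cone} and induction show that $H_{m,s}$ is $(16+s,m)$-rigid, and Proposition~\ref{prop:criterion} with $c=16+s$ gives statements (a) and (b) for $H_{m,s}$. The proof of Corollary~\ref{cor:main} uses only these statements and the inequality $\binom c2\le c\alpha_s$, which holds because $\alpha_s\ge c$; hence $\operatorname{sat}(n,H_{m,s})/n$ has lower limit $\alpha_s$ and upper limit at least $\alpha_s+\frac1m$.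

Delete at most $s$ vertices from $H_{m,s}$. If a vertex of $K_s$ remains, it is adjacent to all other remaining vertices; if none remains, what is left is $H_m$. In both cases the result is connected, so $H_{m,s}$ is $(s+1)$-connected. For fixed $k\ge1$ the graphs $H_{m,k-1}$ with $m\ge100$ are $k$-connected, and they are pairwise nonisomorphic because the number of vertices, $4m+\lceil m/2\rceil+17+k$, is strictly increasing in $m$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{hw7}
\emph{Extremal Graph Theory -- Graph Saturation -- HW 7},
\texttt{http://www.uvm.edu/\textasciitilde mrombach/EGT-H7.pdf}.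

\end{thebibliography}
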